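
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}

\title{Regular rings in which sums of units must be long}


\begin{abstract}
Let $R$ be a von Neumann regular ring in which every element is a sum of units. Must every non-invertible element be a sum of two or three units? We show that the answer is no. For each $n\ge 2$ we construct a regular $\mathbb C$-algebra with unit sum number exactly $n$, and we construct a regular $\mathbb C$-algebra in which every element is a sum of units but non-invertible elements need arbitrarily many. The rings map onto a field graded by a subgroup of $\mathbb Q/\mathbb Z$. Fredholm indices force units to map to homogeneous elements, and for $m\ge2$ an element is a sum of $m$ units exactly when its image has at most $m$ nonzero homogeneous components. In contrast, when all idempotents of $R$ are central, two or three units always suffice.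
\end{abstract}

\section{The question and the answer}

Rings are associative with identity $1\ne 0$. A ring $R$ is \emph{(von Neumann) regular} if for every $a\in R$ there is $x\in R$ with $a=axa$. The group of units of $R$ is denoted $R^\times$. The \emph{unit sum number} $\operatorname{usn}(R)$ measures how efficiently units generate $R$ additively:
\begin{itemize}
\item $\operatorname{usn}(R)$ is the least positive integer $k$ such that every element of $R$ is a sum of exactly $k$ units, if such a $k$ exists;
\item $\operatorname{usn}(R)=\omega$ if every element is a sum of units but no such $k$ exists;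
\item $\operatorname{usn}(R)=\infty$ if some element is not a sum of units.
\end{itemize}

Fields already show some of the behavior. If $F$ is a field with more than two elements, then $0=1+(-1)$, and any $c\ne 0$ is $u+(c-u)$ with $u\neq 0,c$; so $\operatorname{usn}(F)=2$. In $\mathbb Z_2$ the only unit is $1$, and a sum of $k$ units is the parity of $k$; so $\operatorname{usn}(\mathbb Z_2)=\omega$. In $\mathbb Z_2\times\mathbb Z_2$ the only unit is $(1,1)$, so $(1,0)$ is not a sum of units and $\operatorname{usn}(\mathbb Z_2\times\mathbb Z_2)=\infty$. Finally, let $R=S\times \mathbb Z_2$ with $S$ a field other than $\mathbb Z_2$. Every element of $S$ is a sum of two units and also of three, since $c=1+(c-1)$. So every element of $R$ is a sum of two or three units, according to the parity of its second coordinate. No single $k$ works for both $(0,0)$ and $(0,1)$, so $\operatorname{usn}(R)=\omega$. The non-invertible element $(0,1)$ is not a sum of two units.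

It is known that a regular right self-injective ring has unit sum number $2$, $\omega$ or $\infty$, and that if it is $\omega$ then every non-invertible element is a sum of two or three units. This suggests the following question, posed in \cite{source}.

\begin{question}
Let $R$ be a regular ring with $\operatorname{usn}(R)\ne\infty$. Is every non-invertible element a sum of two or three units?
\end{question}

The examples with $\operatorname{usn}\ne\infty$ suggest a positive answer: in them the only obstacle to writing an element as a sum of two units is the parity imposed by a factor $\mathbb Z_2$. For regular rings with central idempotents this guess is right (Theorem~\ref{thm:B}(4)). There is more evidence. Call $R$ \emph{unit-regular} if for every $a\in R$ there is a unit $v$ with $a=ava$. If $R$ is unit-regular and $2\in R^\times$, then every element $a=ava$ is a sum of two units: $e=av$ is idempotent, $a=ev^{-1}$, and $e=\frac12\cdot 1+\frac12(2e-1)$, where $(2e-1)^2=1$. So a $\mathbb C$-algebra answering the question negatively cannot be unit-regular. This tells us where to look, and the answer turns out to be no.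

\medskip
To state the results, let $\Lambda$ be a subgroup of $\mathbb Q$ containing $\mathbb Z$. Let $K_\Lambda$ be the field of meromorphic functions of $t\in\mathbb C$ generated by $\mathbb C$ and all $e^{\lambda t}$ with $\lambda\in\Lambda$, and put $k=\mathbb C(e^t)\subseteq K_\Lambda$. The subspace $ke^{\lambda t}$ depends only on the class of $\lambda$ modulo $\mathbb Z$. Section~\ref{sec:field} shows that, for any set $T$ of representatives of $\Lambda/\mathbb Z$,
\[
K_\Lambda=\bigoplus_{\lambda\in T}k\,e^{\lambda t}.
\]
This is a grading of $K_\Lambda$ by the group $\Lambda/\mathbb Z$, whose components are infinite-dimensional over $\mathbb C$. For $f\in K_\Lambda$ let $\ell(f)$ be the number of nonzero components of $f$.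

\begin{theorem}\label{thm:A}
For every subgroup $\Lambda$ of\/ $\mathbb Q$ containing $\mathbb Z$, the $\mathbb C$-algebra $R_\Lambda$ and the surjective ring homomorphism $\varepsilon:R_\Lambda\to K_\Lambda$ constructed in Section~\ref{sec:ring} have the following properties. The ring $R_\Lambda$ is regular, and
\begin{itemize}
\item[(a)] for $m\ge 2$, an element $r\in R_\Lambda$ is a sum of $m$ units if and only if $\ell(\varepsilon(r))\le m$;
\item[(b)] if $r$ is a unit, then $\ell(\varepsilon(r))=1$.
\end{itemize}
Consequently:
\begin{enumerate}
\item[(1)] If $\Lambda=\frac1n\mathbb Z$ with $n\ge2$, then $\operatorname{usn}(R_\Lambda)=n$, and some non-invertible element is a sum of $n$ units but not of fewer.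
\item[(2)] If $\Lambda=\mathbb Q$, then $\operatorname{usn}(R_\Lambda)=\omega$, and for every $n\ge2$ some non-invertible element is a sum of $n$ units but not of fewer.
\end{enumerate}
\end{theorem}

The case $n=4$ of (1) answers the question negatively. A ring is \emph{directly finite} if $xy=1$ implies $yx=1$.

\begin{theorem}\label{thm:B}
Let $R_\Lambda$ be the rings of Theorem~\ref{thm:A}.
\begin{enumerate}
\item[(1)] The set of values of $\operatorname{usn}$ on regular rings is exactly $\{2,3,4,\dots\}\cup\{\omega,\infty\}$.
\item[(2)] Every $R_\Lambda$ is a directly finite $\mathbb C$-algebra. If $\Lambda\ne\mathbb Z$, it is not unit-regular.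
\item[(3)] For $n\ge2$ the regular ring $R_{\frac1n\mathbb Z}\times\mathbb Z_2$ has $\operatorname{usn}=\omega$. Each of its elements is a sum of $n$ or of $n+1$ units, and some non-invertible element is a sum of $n+1$ units but not of fewer.
\item[(4)] If $R$ is a regular ring all of whose idempotents are central (for instance, a commutative one) and $\operatorname{usn}(R)\ne\infty$, then every element of $R$ is a sum of two or three units.
\end{enumerate}
\end{theorem}

\section{The idea, and the case $n=2$}\label{sec:idea}

Suppose a ring $R$ maps onto a field $K$ by a homomorphism $\varepsilon$ and its units map into a subgroup $U$ of $K^\times$. If $f\in K$ is not a sum of fewer than $n$ elements of $U$, then no preimage of $f$ is a sum of fewer than $n$ units. A convenient pair $(K,U)$ is a graded field with its nonzero homogeneous elements: the sum of $m$ homogeneous elements has at most $m$ nonzero components. So we want a regular ring over a graded field $K$ in which units have homogeneous images, and in which, as the converse, a decomposition of $\varepsilon(r)$ into $m\ge2$ nonzero homogeneous elements lifts to a decomposition of $r$ into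 $m$ units.

Fredholm indices supply both. For a vector space $V$ over $\mathbb C$ write $E(V)=\operatorname{End}_{\mathbb C}(V)$ and let $S(V)$ be the ideal of finite-rank maps. The \emph{index} of $x\in E(V)$ is $\dim\ker x-\dim\operatorname{coker}x$ if both dimensions are finite, and it does not change when a finite-rank map is added to $x$ (Section~\ref{sec:fredholm}). We shall let $f\in K$ act on certain spaces $V$ up to finite rank; an element of $R$ over $f$ will record one honest operator $x\in E(V)$ in the given class modulo $S(V)$. For $f\ne0$ such an $x$ can be bijective only if its index is $0$, and the index depends on $f$ alone.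

We carry this out for $\Lambda=\frac12\mathbb Z$. Put $s=e^{t/2}$, so that $K=\mathbb C(s)$ and $k=\mathbb C(s^2)$. The translation $t\mapsto t+2\pi i$ replaces $s$ by $-s$; the two homogeneous components $k$ and $ks$ consist of the even and the odd functions of $s$. Write $p'=p+2\pi i$ for $p\in\mathbb C$, and let $\operatorname{ord}_p$ denote the order of a meromorphic function at $p$.

\medskip
\emph{Homogeneity as a condition on orders.} A nonzero $f\in K$ is even or odd if and only if $\operatorname{ord}_{p'}f=\operatorname{ord}_pf$ for all $p$. If $f(t+2\pi i)=\pm f(t)$, the orders agree. Conversely, write $f=g(s)$ with $g$ rational. If the orders agree, $g(-s)/g(s)$ has no zero or pole in $\mathbb C^\times$, because $t\mapsto e^{t/2}$ maps $\mathbb C$ onto $\mathbb C^\times$ and is locally biholomorphic. It has none at $s=0$ either, since $g(-s)$ and $g(s)$ have the same order there. A rational function without zeros or poles in $\mathbb C$ is a constant $c$. From $g(-s)=cg(s)$ we get $c^2=1$, so $f$ is even or odd.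

\medskip
\emph{Orders as indices.} The function $h=1+s$ is neither even nor odd. Take $p=0$, so $p'=2\pi i$; then $h$ vanishes at $p'$ but not at $p$. For $q\in\mathbb C$ let $O_q\subseteq K$ be the ring of functions without a pole at $q$, and consider multiplication by $h$ on
\[
V=O_p\oplus K/O_{p'}.
\]
On $O_p$ it is bijective, since $h(p)=2$. On $K/O_{p'}$ it is surjective, since $hK=K$, and its kernel $h^{-1}O_{p'}/O_{p'}$ is spanned by the class of $1/h$, because $h$ has a simple zero at $p'$. So the kernel has dimension $1$, the cokernel is $0$, and the index is $1-0=1$. Hence no operator that agrees with $h$ up to finite rank is bijective.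

\medskip
\emph{Lifting sums.} In contrast, multiplication by $1$ and by $s$ is bijective on $V$. Let $x=h+z$ with $z\in S(V)$ arbitrary. We claim that $x$ is a sum of two bijections which agree with $1$ and $s$ up to finite rank. This is where \emph{two} summands are needed: they let us distribute the error term $z$. For $\lambda\in\mathbb C$ write
\[
x=(1+\lambda z)+\bigl(s+(1-\lambda)z\bigr)=(1+\lambda z)+s\bigl(1+(1-\lambda)s^{-1}z\bigr).
\]
By the next lemma, applied to $w=z$ and to $w=s^{-1}z$, both summands are bijective for all but finitely many $\lambda$.

\begin{lemma}\label{lem:det}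
If $w\in S(V)$, then $1+\lambda w$ is bijective for all but finitely many $\lambda\in\mathbb C$.
\end{lemma}

\begin{proof}
The space $W=\operatorname{im}w$ is finite-dimensional and $w(W)\subseteq W$. The map $1+\lambda w$ carries $W$ into itself and induces the identity on $V/W$. So it is bijective whenever its restriction to $W$ is, that is, whenever $\det(1+\lambda w|_W)\ne0$. This determinant is a polynomial in $\lambda$ with value $1$ at $\lambda=0$, so it has finitely many roots.
\end{proof}

Using all points $p$ at once, we shall obtain a ring over $K$ in which the elements over $1+s$ are sums of two units, and none of them is a unit. With $s=e^{t/4}$ in place of $e^{t/2}$ the field $\mathbb C(s)$ has four components, given by exponents modulo $4$, and the elements over $1+s+s^2+s^3$ will need four units.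

\begin{remark}
The space $V$ pairs two points, so that the index is a \emph{difference} of orders. If we used $O_p$ alone, multiplication by $f\in O_p\setminus\{0\}$ would have index $-\operatorname{ord}_pf$, and units would have images without zeros or poles. Sums of such functions are entire, so no element over $1/(e^t-1)$ would be a sum of units. With the difference, all of $k^\times$ is allowed as images of units, and it is this that makes every element a sum of units.
\end{remark}

\section{Fredholm maps}\label{sec:fredholm}

All vector spaces are over $\mathbb C$. Put $Q(V)=E(V)/S(V)$ and let $\pi:E(V)\to Q(V)$ be the quotient map. A linear map $x:V\to W$ is \emph{Fredholm} if $\ker x$ and $\operatorname{coker}x=W/\operatorname{im}x$ are finite-dimensional; its \emph{index} is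
\[
\operatorname{ind}x=\dim\ker x-\dim\operatorname{coker}x .
\]
We recall the standard facts with their short algebraic proofs.

\medskip
\textbf{(F1)} \emph{For every $x\in E(V)$ there is $y\in E(V)$ with $xyx=x$ such that $y$ has finite rank if $x$ does, and $\pi(y)=\pi(x)^{-1}$ if $x$ is Fredholm. Moreover, $x$ is Fredholm if and only if $\pi(x)$ is a unit of $Q(V)$.}

Choose complements $V=\ker x\oplus V'=\operatorname{im}x\oplus C$. Let $y$ be the inverse of the isomorphism $x:V'\to\operatorname{im}x$ on $\operatorname{im}x$, and $0$ on $C$. Then $xyx=x$ and $y$ has the same rank as $x$. The map $1-yx$ is the projection onto $\ker x$ along $V'$, and $1-xy$ is the projection onto $C$ along $\operatorname{im}x$. If $x$ is Fredholm, both have finite rank, so $\pi(x)$ is a unit with inverse $\pi(y)$. Conversely, if $\pi(x)$ is a unit, then $yx-1$ and $xy-1$ have finite rank for some $y\in E(V)$. Hence $\ker x\subseteq\ker yx\subseteq\operatorname{im}(yx-1)$ is finite-dimensional, and $\operatorname{im}x\supseteq\ker(xy-1)$ has finite codimension.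

\medskip
\textbf{(F2)} \emph{If $y:V_1\to V_2$ and $x:V_2\to V_3$ are Fredholm, then $xy$ is Fredholm and $\operatorname{ind}(xy)=\operatorname{ind}x+\operatorname{ind}y$.}

Consider the exact sequence
\[
0\to\ker y\to\ker xy\xrightarrow{\,y\,}\ker x\to\operatorname{coker}y\xrightarrow{\,x\,}\operatorname{coker}xy\to\operatorname{coker}x\to0,
\]
where the unlabeled maps are induced by inclusions and identities. It shows that $\ker xy$ and $\operatorname{coker}xy$ are finite-dimensional, and the alternating sum of dimensions gives the formula.

\medskip
\textbf{(F3)} \emph{If $x\in E(V)$ is Fredholm and $z\in S(V)$, then $x+z$ is Fredholm and $\operatorname{ind}(x+z)=\operatorname{ind}x$.}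

It is Fredholm by (F1), since $\pi(x+z)=\pi(x)$. The inclusion $i:\ker z\to V$ is Fredholm, because $\ker z$ has finite codimension, and $xi=(x+z)i$. By (F2), $\operatorname{ind}x+\operatorname{ind}i=\operatorname{ind}(x+z)+\operatorname{ind}i$.

\medskip
By (F1)--(F3) the index induces a group homomorphism $Q(V)^\times\to\mathbb Z$, which we also denote by $\operatorname{ind}$. A unit of $Q(V)$ that lifts to a bijection has index $0$. Conversely, a unit of index $0$ lifts to a bijection:

\medskip
\textbf{(F4)} \emph{If $x\in E(V)$ is Fredholm of index $0$, then $x+z$ is bijective for some $z\in S(V)$.}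

Let $z$ map $\ker x$ isomorphically onto a complement of $\operatorname{im}x$, which has the same dimension, and let it vanish on a complement of $\ker x$.

\section{The graded field and its homogeneous elements}\label{sec:field}

Fix $\Lambda$ and write $K=K_\Lambda$. Finitely many elements of $\Lambda$ generate, together with $1$, a finitely generated subgroup of $\mathbb Q$; it is cyclic, and since it contains $1$, it is $\frac1N\mathbb Z$ for some $N\ge1$. Hence
\[
K=\bigcup_{N\ge1,\ \frac1N\in\Lambda}\mathbb C(e^{t/N}),
\]
a directed union. Since $(e^{t/N})^N=e^t\in k$, the element $e^{t/N}$ is algebraic over $k$, and $\mathbb C(e^{t/N})=k[e^{t/N}]=\sum_{j=0}^{N-1}k\,e^{jt/N}$. So $K=\sum_{\lambda\in T}k\,e^{\lambda t}$, where $T$ is a set of representatives of $\Lambda/\mathbb Z$.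

The translation $\tau:f(t)\mapsto f(t+2\pi i)$ is an automorphism of $K$ over $k$, and $\tau(e^{\lambda t})=e^{2\pi i\lambda}e^{\lambda t}$. For distinct $\lambda\in T$ the eigenvalues $e^{2\pi i\lambda}$ are distinct. Eigenvectors of a $k$-linear map for distinct eigenvalues in $k$ are linearly independent over $k$, so
\begin{equation}\label{eq:grading}
K=\bigoplus_{\lambda\in T}k\,e^{\lambda t}.
\end{equation}

As in Section~\ref{sec:idea} put $p'=p+2\pi i$, and define
\[
U=\{f\in K^\times:\ \operatorname{ord}_{p'}f=\operatorname{ord}_pf\ \text{ for all }p\in\mathbb C\}.
\]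
This is a subgroup of $K^\times$. The argument of Section~\ref{sec:idea} identifies it in general.

\begin{lemma}\label{lem:U}
$U=\bigcup_{\lambda\in T}k^\times e^{\lambda t}=\{f\in K:\ell(f)=1\}$.
\end{lemma}

\begin{proof}
The second equality is the definition of $\ell$. Elements of $k$ are $2\pi i$-periodic and $e^{\lambda t}$ has no zeros or poles, so each $k^\times e^{\lambda t}$ lies in $U$.

Conversely, let $f\in U$. Write $f=g(e^{t/N})$ with $\frac1N\in\Lambda$ and $g$ a rational function, and put $\zeta=e^{2\pi i/N}$. Then $\tau(f)/f=G(e^{t/N})$ with $G(s)=g(\zeta s)/g(s)$. The order of $\tau(f)$ at $p$ is $\operatorname{ord}_{p'}f$, so $\tau(f)/f$ has no zeros or poles. Since $t\mapsto e^{t/N}$ is a locally biholomorphic map onto $\mathbb C^\times$, the function $G$ has no zeros or poles in $\mathbb C^\times$. At $s=0$ the functions $g(\zeta s)$ and $g(s)$ have the same order, so $G$ has order $0$ there too. Hence $G$ is a constant $c$, and $\tau(f)=cf$. Writing $f=\sum_{\lambda\in T} f_\lambda e^{\lambda t}$ with $f_\lambda\in k$ and comparing components in \eqref{eq:grading}, we get $e^{2\pi i\lambda}f_\lambda=cf_\lambda$ for all $\lambda\in T$.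 The numbers $e^{2\pi i\lambda}$ are distinct and $f\ne0$, so exactly one $f_\lambda$ is nonzero.
\end{proof}

\begin{lemma}\label{lem:length}
For $m\ge2$, an element $f\in K$ is a sum of $m$ elements of $U$ if and only if $\ell(f)\le m$.
\end{lemma}

\begin{proof}
A sum of $m$ elements of $U$ has at most $m$ nonzero components by Lemma~\ref{lem:U}. Conversely, let $q=\ell(f)\le m$. If $q\ge1$, pick one nonzero component $h$ and write it as a sum of $m-q+1$ copies of $h/(m-q+1)$. Together with the other $q-1$ nonzero components this gives $m$ summands in $U$. If $f=0$, use $0=-(m-1)+1+\dots+1$ with $m-1$ ones; here $m\ge2$ is needed.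
\end{proof}

\section{The ring $R_\Lambda$}\label{sec:ring}

\subsection*{Turning orders into indices}
For $p\in\mathbb C$ let $O_p=\{f\in K:\operatorname{ord}_pf\ge0\}$, with the convention $\operatorname{ord}_p0=\infty$. The function $e^t-e^p\in K$ has a simple zero at $p$, so $O_p$ is a discrete valuation ring with fraction field $K$ and uniformizer $e^t-e^p$. Evaluation $f\mapsto f(p)$ identifies its residue field with $\mathbb C$. Hence $\dim_{\mathbb C}O_p/fO_p=\operatorname{ord}_pf$ for $0\ne f\in O_p$. For such $f$, multiplication by $f$
\begin{itemize}
\item on $O_p$ is injective with cokernel of dimension $\operatorname{ord}_pf$, so its index is $-\operatorname{ord}_pf$;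
\item on $K/O_p$ is surjective, because $fK=K$, with kernel $f^{-1}O_p/O_p\cong O_p/fO_p$, so its index is $+\operatorname{ord}_pf$.
\end{itemize}
Put
\[
V_p=O_p\oplus K/O_{p'},\qquad B_p=O_p\cap O_{p'}.
\]
The space $V_p$ is infinite-dimensional, since $O_p$ contains the powers of $e^t-e^p$, which have different orders at $p$ and so are linearly independent. Each $f\in B_p$ acts on $V_p$ by multiplication, which gives $\mathbb C$-algebra homomorphisms $B_p\to E(V_p)\to Q(V_p)$. If $f\ne0$, this multiplication is Fredholm of index $\operatorname{ord}_{p'}f-\operatorname{ord}_pf$, so its image in $Q(V_p)$ is a unit.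

Functions with poles at $p$ or $p'$ do not act on $V_p$, but they do act up to finite rank. Indeed, $e^t-e^p$ lies in $B_p$ and vanishes at both $p$ and $p'$, so every element of $K$ lands in $B_p$ after multiplication by a power of it. Thus $K$ is the fraction field of $B_p$. Since $B_p$ has commutative image in $Q(V_p)$ and its nonzero elements become units there, the homomorphism extends uniquely to a $\mathbb C$-algebra homomorphism
\[
\rho_p:K\to Q(V_p),\qquad \rho_p(a/b)=\rho_p(a)\rho_p(b)^{-1}\quad(a,b\in B_p,\ b\ne0).
\]
Then
\begin{equation}\label{eq:index}
\operatorname{ind}\rho_p(f)=\operatorname{ord}_{p'}f-\operatorname{ord}_pf\qquad(f\in K^\times),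
\end{equation}
because both sides are group homomorphisms $K^\times\to\mathbb Z$ that agree on $B_p\setminus\{0\}$, and this set generates $K^\times$. So $f\in K^\times$ lies in $U$ if and only if all $\rho_p(f)$ have index $0$.

\subsection*{Definition, regularity, units}
Let $\pi_p:E(V_p)\to Q(V_p)$ be the quotient map and define
\[
R=R_\Lambda=\Bigl\{\bigl(f,(x_p)_{p\in\mathbb C}\bigr)\in K\times\prod_{p\in\mathbb C}E(V_p):\ \pi_p(x_p)=\rho_p(f)\text{ for all }p\Bigr\},\qquad \varepsilon\bigl(f,(x_p)\bigr)=f .
\]
With componentwise operations $R$ is a $\mathbb C$-algebra with identity. The homomorphism $\varepsilon$ is surjective, since each $\rho_p(f)$ has a lift $x_p$ and the lifts can be chosen independently.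

\begin{proposition}\label{prop:regular}
$R_\Lambda$ is regular.
\end{proposition}

\begin{proof}
Let $r=(f,(x_p))\in R$ and choose $y_p$ for $x_p$ as in (F1), so that $x_py_px_p=x_p$. If $f\ne0$, then $\pi_p(x_p)=\rho_p(f)$ is a unit, so $x_p$ is Fredholm and $\pi_p(y_p)=\rho_p(f)^{-1}=\rho_p(f^{-1})$. Then $y=(f^{-1},(y_p))$ lies in $R$ and $ryr=r$. If $f=0$, every $x_p$ has finite rank, hence so does every $y_p$; then $y=(0,(y_p))$ lies in $R$ and $ryr=r$.
\end{proof}

\begin{proposition}\label{prop:units}
An element $(f,(x_p))\in R$ is a unit if and only if $f\ne0$ and every $x_p$ is bijective. In particular, $\varepsilon(R^\times)\subseteq U$.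
\end{proposition}

\begin{proof}
Necessity is clear, as each coordinate of a unit is a unit. If the condition holds, then $\pi_p(x_p^{-1})=\rho_p(f)^{-1}=\rho_p(f^{-1})$, so $(f^{-1},(x_p^{-1}))$ lies in $R$ and is an inverse. If $(f,(x_p))$ is a unit, each $x_p$ has index $0$, and $f\in U$ by \eqref{eq:index}.
\end{proof}

\section{Counting units}\label{sec:count}

The next proposition is the lifting step of Section~\ref{sec:idea}, done at all points $p$ simultaneously.

\begin{proposition}\label{prop:lift}
For $m\ge2$, an element $r\in R$ is a sum of $m$ units of $R$ if and only if $\varepsilon(r)$ is a sum of $m$ elements of $U$.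
\end{proposition}

\begin{proof}
``Only if'' holds because $\varepsilon(R^\times)\subseteq U$. Conversely, let $r=(f,(x_p))$ and $f=u_1+\dots+u_m$ with all $u_j\in U$. Fix $p$. By \eqref{eq:index} each $\rho_p(u_j)$ is a unit of index $0$, so by (F1) and (F4) it has a bijective lift $y_j\in E(V_p)$. The sum of these lifts need not be $x_p$, but the error
\[
w=x_p-(y_1+\dots+y_m)
\]
satisfies $\pi_p(w)=\rho_p(f)-\sum_j\rho_p(u_j)=0$, so it has finite rank. We distribute it over the first two summands: for $\lambda\in\mathbb C$,
\[
x_p=(y_1+\lambda w)+(y_2+(1-\lambda)w)+y_3+\dots+y_m .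
\]
Here $y_1+\lambda w=y_1(1+\lambda y_1^{-1}w)$ and $y_2+(1-\lambda)w=y_2\bigl(1+(1-\lambda)y_2^{-1}w\bigr)$. Since $y_1^{-1}w$ and $y_2^{-1}w$ have finite rank, Lemma~\ref{lem:det} shows that both are bijective for all but finitely many $\lambda$. Choose such a $\lambda$ and denote the resulting bijective summands by $x_p^{(1)},\dots,x_p^{(m)}$. Changing $y_1$ and $y_2$ by finite-rank maps does not affect their images in $Q(V_p)$, so $\pi_p(x_p^{(j)})=\rho_p(u_j)$.

The coordinates of elements of $R$ at different points are linked only through $f$, so we may do this for every $p$ separately, with $\lambda$ depending on $p$. The elements $(u_j,(x_p^{(j)})_p)$, $1\le j\le m$, lie in $R$, are units by Proposition~\ref{prop:units}, and have sum $r$.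
\end{proof}

\begin{remark}
The hypothesis $m\ge2$ is needed. If $x_p=0$ on a line in $V_p$ and $x_p=1$ on a complement, for every $p$, then $(1,(x_p))\in R$ is not a unit, although $1\in U$. The choice of $\lambda$ needs enough scalars: over $\mathbb Z_2$ with $V=\mathbb Z_2$ and $y_1=y_2=w=1$, one of $y_1+\lambda w$, $y_2+(1-\lambda)w$ is always $0$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
$R_\Lambda$ is regular by Proposition~\ref{prop:regular}. Part (a) is Proposition~\ref{prop:lift} combined with Lemma~\ref{lem:length}. Part (b) is $\varepsilon(R^\times)\subseteq U$ combined with Lemma~\ref{lem:U}.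

(1) Let $\Lambda=\frac1n\mathbb Z$ with $n\ge2$. Then $\ell(f)\le|\Lambda/\mathbb Z|=n$ for all $f\in K$, so by (a) every element of $R_\Lambda$ is a sum of $n$ units. Let $s=e^{t/n}$ and let $r$ be any element with $\varepsilon(r)=1+s+\dots+s^{n-1}$. The powers $1,s,\dots,s^{n-1}$ lie in different components, so $\ell(\varepsilon(r))=n\ge2$. By (b), $r$ is not a unit. By (a), it is not a sum of $m$ units for $2\le m<n$. Hence $\operatorname{usn}(R_\Lambda)=n$, and $r$ is a non-invertible element that is a sum of $n$ units but not of fewer.

(2) Let $\Lambda=\mathbb Q$. Every $r$ is a sum of $\max(2,\ell(\varepsilon(r)))$ units. For $n\ge2$, any $r$ with $\varepsilon(r)=\sum_{j=0}^{n-1}e^{jt/n}$ has $\ell(\varepsilon(r))=n$. As in (1), it is non-invertible and is a sum of $n$ units but not of fewer. Since $n$ is arbitrary, no single $k$ works for all elements, and $\operatorname{usn}(R_{\mathbb Q})=\omega$.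
\end{proof}

\noindent\textbf{Answer to the question.} Let $R=R_{\frac14\mathbb Z}$. It is regular with $\operatorname{usn}(R)=4\neq\infty$, and any $r\in R$ with $\varepsilon(r)=1+e^{t/4}+e^{t/2}+e^{3t/4}$ is non-invertible and is not a sum of two or three units. The ring is a $\mathbb C$-algebra, so no factor $\mathbb Z_2$ and no parity is involved.

\section{Values, finiteness, and products with $\mathbb Z_2$}\label{sec:complements}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
The value $1$ is impossible, because $0$ is not a unit. The values $n\ge2$ and $\omega$ occur by Theorem~\ref{thm:A}, and $\operatorname{usn}(\mathbb Z_2\times\mathbb Z_2)=\infty$.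
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $(f,(x_p))\,(g,(y_p))=1$ in $R_\Lambda$. Then $f\ne0$ and each $x_p$ is surjective, so by \eqref{eq:index}
\[
\operatorname{ord}_{p'}f-\operatorname{ord}_pf=\operatorname{ind}x_p=\dim\ker x_p\ge0\qquad\text{for all }p.
\]
So the orders of $f$ do not decrease along any sequence $p,p+2\pi i,p+4\pi i,\dots$. But they are periodic along it, so they are constant. Indeed, $f\in\mathbb C(e^{t/N})$ for some $N$, so $f$ has period $2\pi iN$; the differences at $p,p+2\pi i,\dots,p+2\pi i(N-1)$ add up to $\operatorname{ord}_{p+2\pi iN}f-\operatorname{ord}_pf=0$. Being non-negative, they are all $0$. Hence every $x_p$ is bijective, and $(f,(x_p))$ is a unit by Proposition~\ref{prop:units}; its right inverse is then its inverse. So $R_\Lambda$ is directly finite.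

If $\Lambda\ne\mathbb Z$, take $\lambda\in\Lambda\setminus\mathbb Z$, put $f=1+e^{\lambda t}$, so that $\ell(f)=2$, and choose $r$ with $\varepsilon(r)=f$. If $r=rvr$ with $v$ a unit, then $f=f\varepsilon(v)f$, so $f^{-1}=\varepsilon(v)\in U$ and $f\in U$. This contradicts Lemma~\ref{lem:U}. Hence $R_\Lambda$ is not unit-regular.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
A product of two regular rings is regular. An element $(r,e)$ of $R_{\frac1n\mathbb Z}\times\mathbb Z_2$ is a sum of $m$ units if and only if $r$ is a sum of $m$ units and $e=m\cdot1$ in $\mathbb Z_2$. By Theorem~\ref{thm:A}(a), for $m\ge2$ this means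
\[
\ell(\varepsilon(r))\le m\quad\text{and}\quad m\equiv e\pmod2 .
\]
Since $\ell(\varepsilon(r))\le n$, one of $m=n$ and $m=n+1$ works. By parity no single $k$ works for both $(0,0)$ and $(0,1)$, so $\operatorname{usn}=\omega$. Finally, take $r$ with $\ell(\varepsilon(r))=n$ and $e\equiv n+1\pmod2$. Since $n\ge2$, $r$ is not a unit, so neither is $(r,e)$. It is not a sum of $m$ units for $2\le m<n$ because of $\ell$, nor for $m=n$ because of parity; it is a sum of $n+1$ units.
\end{proof}

\section{Central idempotents: two or three units suffice}\label{sec:central}

Let $R$ be a regular ring whose idempotents are central, with $\operatorname{usn}(R)\ne\infty$. The guess based on parity is correct here because $R$ is locally a division ring, in the sense made precise below, and local decompositions into units can be glued along central idempotents.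

\subsection*{Local division rings}
The set $B$ of idempotents of $R$ is a Boolean algebra with $e\wedge g=eg$, $e\vee g=e+g-eg$, and $e\le g$ if and only if $e=ge$. A maximal ideal $M$ of $B$ contains exactly one of $e$, $1-e$ for each $e\in B$, and every proper ideal of $B$ lies in a maximal one. For a maximal ideal $M$ put
\[
MR=\{x\in R:\ x=gx\text{ for some }g\in M\},\qquad D_M=R/MR .
\]
The set $MR$ is the ideal of $R$ generated by $M$: if $x=\sum g_ir_i$ with $g_i\in M$ and $g$ is the join of the $g_i$, then $g\in M$ and $gx=x$. It satisfies $MR\cap B=M$, because $e=ge$ with $g\in M$ means $e\le g$, so $e\in M$. In particular $1\notin MR$, and distinct $M$ give distinct ideals $MR$.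

\emph{Each $D_M$ is a division ring.} Let $x\in R$, $x=xyx$, and put $e=xy$, $g=yx$; these are idempotent, hence central. Then
\[
e=(xyx)y=x\,g\,y=g\,xy=ge,\qquad g=y(xyx)=y\,e\,x=e\,yx=eg .
\]
So $e=g$, that is, $xy=yx=e$ and $x=ex$. If $e\in M$, then $x\in MR$. Otherwise $1-e\in M$, so $xy=yx\equiv1$ modulo $MR$, and $x$ is invertible in $D_M$.

\emph{At most one $M$ has $D_M\cong\mathbb Z_2$.} Suppose $D_M\cong D_{M'}\cong\mathbb Z_2$ with $M\ne M'$. Then $MR$ and $M'R$ are distinct maximal ideals, so by the Chinese remainder theorem $R$ maps onto $\mathbb Z_2\times\mathbb Z_2$. Every element of $R$ is a sum of units, so the same would hold for $\mathbb Z_2\times\mathbb Z_2$, which is false. This is the only use of $\operatorname{usn}(R)\ne\infty$. If such an $M$ exists, call it $M_0$.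

\subsection*{Solving locally and gluing}
\begin{proof}[Proof of Theorem~\ref{thm:B}(4)]
Let $x\in R$. Put $m=3$ if $M_0$ exists and $x\notin M_0R$; otherwise put $m=2$.

\emph{Local solution.} For every $M$ the image of $x$ in $D_M$ is a sum of $m$ nonzero elements. For $M=M_0$ this reads $1=1+1+1$ if $m=3$ and $0=1+1$ if $m=2$. For the other $M$ we have $|D_M|\ge3$. Then each $c\in D_M$ is a sum of two nonzero elements: $0=1+(-1)$, and $c=u+(c-u)$ with $u\ne0,c$ if $c\ne0$. Applying this to $c-1$ in $c=1+(c-1)$, we see that $c$ is also a sum of three.

\emph{Extension to a neighborhood.} Fix $M$. Lift the $m$ summands and their inverses to elements $u_1,v_1,\dots,u_m,v_m$ of $R$. The finitely many elements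
\[
x-\sum_{j}u_j,\qquad u_jv_j-1,\qquad v_ju_j-1
\]
lie in $MR$, so there is one $g\in M$ (a join) such that each of them equals its product with $g$. Put $e_M=1-g$. Then $e_M\notin M$, and multiplication by $e_M$ kills all these elements:
\[
e_Mx=\sum_je_Mu_j,\qquad e_Mu_jv_j=e_M=e_Mv_ju_j .
\]

\emph{Gluing.} The ideal of $B$ generated by all $e_M$ is contained in no maximal ideal $M$, as $e_M\notin M$. So it is $B$, and finitely many $e_{M_1},\dots,e_{M_q}$ have join $1$. Put $e_1=e_{M_1}$ and $e_i=e_{M_i}(1-e_{M_1})\cdots(1-e_{M_{i-1}})$ for $2\le i\le q$. These idempotents are orthogonal with sum $1$, and $e_i\le e_{M_i}$. Let $u_j^{(i)},v_j^{(i)}$ be the elements chosen for $M_i$ and set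
\[
w_j=\sum_{i=1}^qe_iu_j^{(i)}\qquad(1\le j\le m).
\]
Since the $e_i$ are central and orthogonal with $e_i\le e_{M_i}$, the relations for $M_i$ hold after multiplication by $e_i$. So $w_j$ is a unit with inverse $\sum_ie_iv_j^{(i)}$, and $\sum_jw_j=\sum_ie_i\sum_ju_j^{(i)}=\sum_ie_ix=x$. Thus $x$ is a sum of $m\in\{2,3\}$ units.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Rings Characterized By Properties Of Direct Sums Of} (as printed: RINGS CHARACTERIZED BY PROPERTIES OF DIRECT SUMS OF),
\url{https://etd.ohiolink.edu/!etd.send_file?accession=ohiou1181845354&disposition=attachment}.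
\end{thebibliography}

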